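\title{A uniformly convex Banach space with no nonstandard hull isomorphic to a hyperfinite-dimensional space}

\begin{abstract}
We construct a separable, uniformly convex real Banach space $E$ such that no nonstandard hull of $E$ is isomorphic to the nonstandard hull of an internal normed space of ${}^*$-finite dimension. The space is an $\ell_2$-sum of renormed $\ell_p$-spaces. Its norm encodes, through finite tuples of vectors and up to arbitrarily small errors, two isometries of $\ell_p$ with disjointly supported ranges. This encoding passes to hulls, through isomorphisms, and from a hull to the underlying internal space, and a count of separated points, whose constants do not depend on the dimension, excludes it in finite dimension.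
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}
Let $E$ be a real Banach space, regarded as an element of a set-theoretical structure $\mathcal R$, and let ${}^*\mathcal R$ be an $\aleph_1$-saturated extension of $\mathcal R$. Let $V$ be an internal normed space in ${}^*\mathcal R$; its norm takes values in ${}^*\mathbb R$. An element of $V$ is \emph{finite} if its norm is bounded by a standard real number, and \emph{infinitesimal} if its norm is smaller than every positive standard real number. The \emph{nonstandard hull} $\hat V$ is the quotient of the finite elements by the infinitesimal ones, normed by the standard part ${}^\circ\|v\|$ of the internal norm. The hull $\hat E$ of $E$ is the hull of ${}^*E$. Different extensions give, in general, different hulls of $E$, and ``$E$ has a hull with a property'' means that some $\aleph_1$-saturated extension, which may depend on $E$, gives such a hull. A \emph{hyperfinite-dimensional} Banach space is a hull $\hat W$ of an internal normed space $W$ of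 ${}^*$-finite dimension.

A reader who prefers ultraproducts may keep the following model in mind. Fix an ultrafilter $\mathcal U$ on a set $I$ and let ${}^*S=S^I/\mathcal U$. An internal normed space is then a set-theoretic ultraproduct $\prod V_i/\mathcal U$ of normed spaces; it has ${}^*$-finite dimension when $V_i$ is finite-dimensional for $\mathcal U$-most $i$; and the transfer principle is \L o\'s's theorem. A class of finite norm has a bounded representative, so the hull is the Banach space ultraproduct of the $V_i$. In particular $\hat E$ is an ultrapower of $E$.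

We answer the following question, posed in \cite{HFD}.

\medskip
\noindent\textbf{Problem.} \emph{Does every Banach space $E$ have a nonstandard hull that is isomorphic, not necessarily isometrically, to a hyperfinite-dimensional Banach space?}
\medskip

The following facts are known.
\begin{enumerate}
\item[(F1)] (Henson) $E$ has a nonstandard hull isometrically isomorphic to a hyperfinite-dimensional space if and only if $E$ has an ultrapower isometrically isomorphic to an ultraproduct of finite-dimensional Banach spaces.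
\item[(F2)] No hull $\hat c_0$, with respect to any $\aleph_1$-saturated extension, is isometrically isomorphic to a hyperfinite-dimensional space.
\item[(F3)] (Henson) The extension ${}^*\mathcal R$ has the \emph{$\kappa$-isomorphism property}, for an infinite cardinal $\kappa$, if for every first-order language with fewer than $\kappa$ nonlogical symbols any two internally presented, elementarily equivalent structures for that language are isomorphic. If ${}^*\mathcal R$ has this property for the cardinal $\kappa$ specified in Henson's paper on the isomorphism property and Banach spaces, then $\hat c_0$ is isomorphic to $\hat\ell_\infty(\omega)$ for every infinite integer $\omega$. Here $\hat\ell_\infty(\omega)=\hat W$, where $W$ is the ${}^*$-finite-dimensional subspace of ${}^*\ell_\infty$ of elements supported in $\{1,\dots,\omega\}$.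
\item[(F4)] Every $L^p(\mu)$ with $1<p<\infty$, and every $C(K)$, has a hull isomorphic to a hyperfinite-dimensional space.
\end{enumerate}

One would guess that the answer is yes. If $E$ is finite-dimensional, its ball is compact, every finite element of ${}^*E$ is infinitely close to a standard one, and $\hat E=E$ is the hull of the ${}^*$-finite-dimensional space ${}^*E$. In general, let $I$ be the set of finite-dimensional subspaces of $E$ and let $\mathcal U$ contain the sets $\{F:F\supseteq F_0\}$, $F_0\in I$; then $W=\prod F/\mathcal U$ has ${}^*$-finite dimension and $E\subseteq\hat W\subseteq\hat E$ isometrically. So a hyperfinite-dimensional space always sits between $E$ and a hull of $E$. Moreover, (F2) and (F3) show that an isometric obstruction may disappear when isomorphisms are allowed, and (F4) covers the classical spaces. The guess is nevertheless wrong.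

\begin{theorem}\label{thm:main}
Let $p_1\in[4/3,2)$ and $1/p_1+1/p_1'=1$. There is a separable real Banach space $E$ with the following properties.
\begin{enumerate}
\item[(i)] If $\hat E$ is a nonstandard hull of $E$ and $\hat W$ is a nonstandard hull of an internal normed space $W$ of ${}^*$-finite dimension, possibly with respect to two different nonstandard extensions, neither of which needs to be saturated, then $\hat E$ and $\hat W$ are not isomorphic.
\item[(ii)] For all $x,y\in E$,
\[
\|x+y\|^{p_1'}+\|x-y\|^{p_1'}\le 2\big(\|x\|^{p_1}+\|y\|^{p_1}\big)^{p_1'/p_1},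
\]
so $E$ is uniformly convex; and $E=(\bigoplus_\nu E_\nu)_{\ell_2}$, where $E_\nu$ is isomorphic to $\ell_{p_\nu}$ with $p_\nu\in[p_1,2)$.
\end{enumerate}
\end{theorem}

Part (i) answers the Problem in the negative. In the ultrafilter model it says that no ultrapower of $E$ is isomorphic to an ultraproduct of finite-dimensional spaces. The value $p_1=2$ is excluded for a reason: the inequality in (ii), applied to $(x,y)$ and to $(x+y,x-y)$, then gives the parallelogram law, so $E$ is a Hilbert space and (i) fails by (F4).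

\subsection*{The method}
A nonzero finite-dimensional space does not contain its own square, and by transfer neither does $W$, internally. This gives no contradiction by itself: a hull of $\ell_p$ is isomorphic to its square, and by (F4) some such hull is isomorphic to a space $\hat W$. The embedding of $\hat W\oplus\hat W$ in $\hat W$ is simply not induced by an internal map. To use the dimension of $W$, we must make the embedding so rigid that it is described by the norm alone, through statements of the form ``for all bounded tuples of vectors there is a bounded tuple such that certain norm inequalities hold''. Statements of this form pass from $E$ to $\hat E$, through an isomorphism with a loss in the constants, and from $\hat W$ down to $W$, provided that some error is allowed. The finite-dimensional obstruction must therefore tolerate errors, and the tolerated error may not depend on the dimension, which is an infinite integer.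

Section~\ref{sec:models} shows both halves of this plan in the simplest cases. Section~\ref{sec:Pi} defines a property $\Pi(L,\epsilon)$ of normed spaces, shows that it fails in finite dimension when $\epsilon\le 2^{-8}L^{-8}$, and reduces Theorem~\ref{thm:main}(i) to the construction of a space with $\Pi(L,\epsilon)$ for one $L$ and arbitrarily small $\epsilon$. Sections~\ref{sec:vectors}--\ref{sec:analysis} construct, for each $\epsilon>0$, a renorming of $\ell_p$ with $\Pi(18,\epsilon)$. Section~\ref{sec:sum} glues these spaces together, and Section~\ref{sec:uc} proves uniform convexity.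

\subsection*{Notation and standard inequalities}
On $\mathbb R^N$, $|\cdot|$ is the Euclidean norm, $e_1,\dots,e_N$ is the unit basis and $I$ is the identity matrix; $\|\cdot\|_{HS}$ and $\|\cdot\|_{op}$ are the Hilbert--Schmidt and operator norms. We write $\mathbb R^{3N}=(\mathbb R^N)^3$, $x=(x^0,x^1,x^2)$, and identify a linear map $T$ on $\mathbb R^{3N}$ with the triple $(T^0,T^1,T^2)$ of its restrictions to the three blocks, so that $Tx=\sum_kT^kx^k$. The symbol $\mathbb E_b$ denotes the average over $b\in\{\pm N^{-1/2}\}^N$. These $b$ are unit vectors with $\mathbb E_b\,b_rb_s=0$ for $r\ne s$ and $b_r^2=1/N$, whence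
\begin{equation}\label{eq:cube}
\mathbb E_b\langle b,v\rangle b=\frac vN,\quad |v|^2=N\,\mathbb E_b\langle b,v\rangle^2,\quad \frac{\operatorname{tr}A}N=\mathbb E_b\langle b,Ab\rangle,\quad \mathbb E_b|Ab|^2=\frac{\|A\|_{HS}^2}N .
\end{equation}
\emph{Hoeffding's inequality} states that for independent uniform signs $\sigma_r$ and real $c_r$,
\[
P\Big(\Big|\sum_r\sigma_rc_r\Big|>\lambda\Big)\le2e^{-\lambda^2/(2|c|^2)}.
\]
\emph{Minkowski's inequality} for mixed norms states that for $1\le q\le r<\infty$ and $f\ge0$ on a product of two $\sigma$-finite measure spaces,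
\begin{equation}\label{eq:mink}
\Big(\int\Big(\int f(u,v)^q\,dv\Big)^{r/q}du\Big)^{1/r}\le\Big(\int\Big(\int f(u,v)^r\,du\Big)^{q/r}dv\Big)^{1/q};
\end{equation}
the mixed norm is larger when the smaller exponent is outside. On $\mathbb N=\{1,2,\dots\}$ let
\[
S_0m=m,\qquad S_1m=2m,\qquad S_2m=2m+1,
\]
and let $S_k$ act on sequences by $S_ke_m=e_{S_km}$. Then $S_1,S_2$ are isometries of every $\ell_p$ with disjointly supported ranges. For a scalar sequence $y$ and a vector $v$, $y\otimes v$ is the vector-valued sequence $(y_mv)_m$.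

\section{Two model computations}\label{sec:models}

\begin{example}[counting separated points]\label{ex:packing}
Let $Y$ be a normed space of dimension $d\ge1$ with unit ball $B_Y$, and let $M(c)$ be the largest cardinality of a subset of $B_Y$ whose points have mutual distances at least $c$. The balls of radius $c$ around the points of a largest such set cover $B_Y$, and the open balls of radius $c/2$ are disjoint and lie in $(1+c/2)B_Y$. Comparing volumes gives
\[
c^{-d}\le M(c)\le(1+2/c)^d .
\]
Suppose that $u:B_Y\times B_Y\to LB_Y$ is any map with $\|u(x,y)-u(x',y')\|\ge L^{-1}\max(\|x-x'\|,\|y-y'\|)$. Applying $u/L$ to the pairs of points of a $c$-separated set gives $M(c/L^2)\ge M(c)^2$. Hence $(1+2L^2/c)^d\ge c^{-2d}$, that is, $c(c+2L^2)\ge1$. This is false for $c=1/(1+2L^2)$.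
\end{example}

The dimension has cancelled: the contradiction arises at a scale $c$ that depends on $L$ only, it does not use linearity, and only distances at least $c/L$ enter, so that additive errors much smaller than $c/L$ only change the constants. This is the obstruction that we need.

\begin{example}[a norm that encodes $S_1$ and $S_2$]\label{ex:atoms}
Let $a^0,a^1,a^2$ be an orthonormal basis of $\mathbb R^3$ and $0<\kappa\le1$. On $\ell_1(\mathbb N;\mathbb R^3)$ let $\|z\|$ be the infimum of $\|c\|_1+\sum_k\|d^k\|_1$ over all expansions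
\[
z=\sum_mc_m\big(e_m\otimes a^0+e_{2m}\otimes a^1+e_{2m+1}\otimes a^2\big)+\kappa\sum_{k}\sum_md^k_m\,e_m\otimes a^k .
\]
A vector $a^k$ placed alone costs $1/\kappa$; placed at $S_km$ together with its two companions it costs $1$. Let $y^k=(\langle a^k,z_m\rangle)_m$ be the coordinate sequences of $z$. From an expansion we read off $y^k=S_kc+\kappa d^k$, so that
\[
y^k-S_ky^0=\kappa(d^k-S_kd^0),\qquad \|y^k-S_ky^0\|_1\le\kappa\|z\|\quad(k=1,2),\qquad\|y^0\|_1\le\|z\|.
\]
Conversely $z=\sum_kS_ky\otimes a^k$ has norm at most $\|y\|_1$ and coordinates $(y,S_1y,S_2y)$. Up to the error $\kappa$, the unit ball is the set of triples $(y,S_1y,S_2y)$ with $\|y\|_1\le1$.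
\end{example}

The defect of Example~\ref{ex:atoms} is that the coordinate maps $z\mapsto y^k$ are extra structure, of which an unknown space $W$ has no counterpart. The remedy is to replace the vector $z$ by a tuple of vectors, that is, by a linear map $T=(T^0,T^1,T^2)$ from $\mathbb R^{3N}$ into the space; the blocks $T^k$ make sense in every space and play the role of $y^k$. One then needs a seminorm $s$ on maps $\mathbb R^N\to Z$, defined by the same formula for every normed space $Z$, that in our space measures the $\ell_p$-norm of a scalar sequence hidden in $T^k$ and ignores everything else. In our space a map $T^k$ is a sequence of $N\times N$ matrices $T^k_m$, and the hidden sequence is, approximately, the sequence of normalized traces $\frac1N\operatorname{tr}T^k_m$.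

\section{Local data and the finite-dimensional obstruction}\label{sec:Pi}

\subsection*{The norm and the seminorm}
A \emph{datum} $\mathfrak d$ consists of integers $N,n\ge1$, unit vectors $a_i^k\in\mathbb R^N$ ($1\le i\le n$, $k=0,1,2$), and a number $\beta\in(0,1]$. We write $\alpha=(i,k)$, $a_\alpha=a_i^k$ and $g_i=(a_i^0,a_i^1,a_i^2)\in\mathbb R^{3N}$. Let $Z$ be a real normed space. For linear $T:\mathbb R^{3N}\to Z$ put
\[
\|T\|_{\max}=\max_{i,j,k}\big\{\|Tg_i\|,\ \|T^ke_j\|\big\},
\]
which is a norm, and let $\mathbb B(Z)$ be the set of $T$ with $\|T\|_{\max}\le1$. For linear $T:\mathbb R^N\to Z$ put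
\[
s_Z(T)=\inf\Big\{\sum_\alpha\|z_\alpha\|+\beta\big(\mathbb E_b\|w_b\|^2\big)^{1/2}\ :\ \frac1NT=\sum_\alpha\langle a_\alpha,\cdot\rangle z_\alpha+\mathbb E_b\langle b,\cdot\rangle w_b\Big\},
\]
where $z_\alpha,w_b\in Z$. We call such an identity a \emph{representation} of $T$, and the quantity minimized its \emph{cost}. Both definitions involve only norms of finitely many vectors of $Z$, their number being fixed by $\mathfrak d$. The parameter $\beta$ will be small, so the second term is cheap; it makes $s_Z$ ignore all maps with $\mathbb E_b\|Tb\|^2$ of moderate size.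

For bounded linear $R:Z\to\mathbb R^N$ and $v\in\mathbb R^N$ let $R^*v=\langle v,R\,\cdot\rangle\in Z^*$, and let $\mathcal D(Z)$ be the set of such $R$ with
\[
\|R^*a_\alpha\|\le1\ \text{ for all }\alpha,\qquad\big(\mathbb E_b\|R^*b\|^2\big)^{1/2}\le\beta .
\]

\begin{lemma}\label{lem:s}
\begin{enumerate}
\item[(S1)] $s_Z$ is a seminorm and $s_Z(T)\le\beta(\mathbb E_b\|Tb\|^2)^{1/2}$.
\item[(S2)] $s_{Z'}(JT)\le\|J\|\,s_Z(T)$ for every bounded linear $J:Z\to Z'$.
\item[(S3)] $s_Z(T)=\sup\{\frac1N|\operatorname{tr}(RT)|:R\in\mathcal D(Z)\}$.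
\end{enumerate}
\end{lemma}

\begin{proof}
By \eqref{eq:cube}, $z_\alpha=0$, $w_b=Tb$ is a representation of $T$; this gives the bound in (S1). Representations can be added and multiplied by scalars, and the cost is a norm of the family $(z_\alpha,w_b)$, so $s_Z$ is a seminorm. For (S2), apply $J$ to a representation.

For (S3), note that $\operatorname{tr}(R\,\langle a,\cdot\rangle z)=\langle a,Rz\rangle=(R^*a)(z)$. So for $R\in\mathcal D(Z)$ and any representation of $T$,
\[
\frac1N\operatorname{tr}(RT)=\sum_\alpha(R^*a_\alpha)(z_\alpha)+\mathbb E_b(R^*b)(w_b),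
\]
which is bounded by the cost, by the Cauchy--Schwarz inequality. Conversely, by the Hahn--Banach theorem there is a linear functional $\Phi$ on $L(\mathbb R^N,Z)=Z^N$ with $|\Phi|\le s_Z$ and $\Phi(T)=s_Z(T)$. It is continuous by (S1), so $\Phi(T')=\sum_j\phi_j(T'e_j)$ with $\phi_j\in Z^*$, and $Rz=N(\phi_j(z))_j$ satisfies $\Phi(T')=\frac1N\operatorname{tr}(RT')$. The choice $T'=N\langle a_\alpha,\cdot\rangle z$ gives $|(R^*a_\alpha)(z)|\le\|z\|$. The choice $T'=N\,\mathbb E_b\langle b,\cdot\rangle w_b$ gives $|\mathbb E_b(R^*b)(w_b)|\le\beta(\mathbb E_b\|w_b\|^2)^{1/2}$ for all families $(w_b)$; taking $w_b=\|R^*b\|u_b$ with unit vectors $u_b$ that almost norm $R^*b$, we get $(\mathbb E_b\|R^*b\|^2)^{1/2}\le\beta$. So $R\in\mathcal D(Z)$.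
\end{proof}

\begin{definition}\label{def:Pi}
Let $L\ge1$, $\epsilon>0$. A normed space $Z$ has \emph{property $\Pi(L,\epsilon)$} for $\mathfrak d$ if, with $s=s_Z$:
\begin{enumerate}
\item[(a)] for $T,V\in\mathbb B(Z)$ there is $U$ with $\|U\|_{\max}\le L$ and $s(U^0-T^1-V^2)\le L\epsilon$;
\item[(b)] for $T,V\in\mathbb B(Z)$, $s(T^1+V^2)\ge L^{-1}\max\{s(T^0),s(V^0)\}-L\epsilon$;
\item[(c)] for $T\in\mathbb B(Z)$ there is $T'$ with $\|T'\|_{\max}\le L(s(T^0)+\epsilon)$ and $s(T^0-T'^0)\le L\epsilon$;
\item[(d)] there is $T\in\mathbb B(Z)$ with $s(T^0)\ge1/L$.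
\end{enumerate}
\end{definition}

Think of $T$ as encoding a triple $(y,S_1y,S_2y)$, with $s(T^0)$ comparable to $\|y\|_p$. Then (a) says that $S_1y+S_2y'$ is again encoded, and (b) says that $(y,y')\mapsto S_1y+S_2y'$ is bounded below; together they provide the map $u$ of Example~\ref{ex:packing}. In that example the ball and the distance came from one norm. Here the ball is that of $\|\cdot\|_{\max}$ and the distance is $s(T^0-V^0)$, and (c) says that the two agree at scales above $\epsilon$. Condition (d) excludes the zero space.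

\subsection*{Finite dimension}
Since the two norms agree only approximately, volumes are not available. We replace them by the submultiplicativity of the counting function, which follows from (c).

\begin{lemma}\label{lem:fd}
If $\epsilon\le2^{-8}L^{-8}$, then no finite-dimensional normed space has $\Pi(L,\epsilon)$, for any datum.
\end{lemma}

\begin{proof}
Suppose that $Y$ is finite-dimensional and has $\Pi(L,\epsilon)$; write $s=s_Y$, $\mathbb B=\mathbb B(Y)$. A subset of $\mathbb B$ is \emph{$c$-separated} if $s(T^0-V^0)\ge c$ for distinct members $T,V$. Let $M(c)$ be the largest cardinality of such a set. The ball $\mathbb B$ is compact and $T\mapsto s(T^0)$ is a continuous seminorm, so $\mathbb B$ is covered by finitely many sets of $s$-diameter less than $c$, and $M(c)<\infty$. This is the only use of finite dimension.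

\emph{Doubling: if $c\ge8L^2\epsilon$, then $M(c/2L^2)\ge M(c)^2$.} Let $T_1,\dots,T_r$ be $c$-separated, $r=M(c)$, and let $U_{ij}$ be given by (a) for the pair $(T_i,T_j)$. Let $(i,j)\ne(i',j')$. The maps $(T_i-T_{i'})/2$ and $(T_j-T_{j'})/2$ lie in $\mathbb B$, and for one of them $s$ of the block $0$ is at least $c/2$. By (b), $s((T_i-T_{i'})^1+(T_j-T_{j'})^2)\ge c/L-2L\epsilon$, and therefore
\[
s(U_{ij}^0-U_{i'j'}^0)\ge\frac cL-4L\epsilon\ge\frac c{2L}.
\]
So the $r^2$ maps $U_{ij}/L\in\mathbb B$ are $c/2L^2$-separated.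

\emph{Covering: if $c\ge2\epsilon$ and $cc'\ge2\epsilon$, then $M(4Lcc')\le M(c)M(c')$.} Put $\rho=4Lcc'\ge8L\epsilon$. Let $\mathcal V\subseteq\mathbb B$ be $\rho$-separated and let $T_1,\dots,T_{M(c)}$ be $c$-separated. By maximality each $V\in\mathcal V$ can be assigned an index $i$ with $s(V^0-T_i^0)<c$. Fix $i$. For $V$ assigned to $i$, (c) applied to $(V-T_i)/2$ gives $T'_V$ with $\|T'_V\|_{\max}\le L(c/2+\epsilon)\le Lc$ and $s(\frac12(V-T_i)^0-T'^0_V)\le L\epsilon$. For distinct $V,V'$ assigned to $i$,
\[
s(T'^0_V-T'^0_{V'})\ge\frac\rho2-2L\epsilon\ge\frac\rho4=Lcc'.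
\]
So the maps $T'_V/(Lc)\in\mathbb B$ are $c'$-separated, and at most $M(c')$ elements are assigned to $i$.

Put $\varphi(c)=M(c/4L)$ and $q=1/(2L^2)$. The two claims become
\[
\varphi(qc)\ge\varphi(c)^2\ \text{ if }c\ge32L^3\epsilon,\qquad\varphi(cc')\le\varphi(c)\varphi(c')\ \text{ if }c\ge8L\epsilon,\ cc'\ge32L^2\epsilon .
\]
We use the first for $c=q$ and $c=q^2$, which requires $q^2\ge32L^3\epsilon$, that is $\epsilon\le2^{-7}L^{-7}$. We use the second for $(c,c')=(q^2,q)$, which requires $q^2\ge8L\epsilon$ and $q^3\ge32L^2\epsilon$, that is $\epsilon\le2^{-5}L^{-5}$ and $\epsilon\le2^{-8}L^{-8}$. All conditions hold. From $\varphi(q^2)^2\le\varphi(q^3)\le\varphi(q^2)\varphi(q)$ we get $\varphi(q^2)\le\varphi(q)$, and then $\varphi(q)^2\le\varphi(q^2)\le\varphi(q)$ gives $\varphi(q)=1$. But for $T$ as in (d), the set $\{0,T\}$ is $1/L$-separated and $1/L\ge q/4L$, so $\varphi(q)\ge2$.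
\end{proof}

\subsection*{Stability under isomorphisms and hulls}

\begin{lemma}\label{lem:iso}
If $Z$ has $\Pi(L,\epsilon)$ and $J:Z\to Z'$ is linear and onto with $\|z\|\le\|Jz\|\le D\|z\|$, then $Z'$ has $\Pi(DL,\epsilon)$ for the same datum.
\end{lemma}

\begin{proof}
By (d), $Z\ne0$, so $D\ge1$. By (S2), $s_Z(G)\le s_{Z'}(JG)\le Ds_Z(G)$, and likewise $\|T\|_{\max}\le\|JT\|_{\max}\le D\|T\|_{\max}$. Let $T,V\in\mathbb B(Z')$; then $J^{-1}T,J^{-1}V\in\mathbb B(Z)$. If $U$ is given by (a) for this pair, then $\|JU\|_{\max}\le DL$ and $s_{Z'}(JU^0-T^1-V^2)\le DL\epsilon$. For (b),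
\[
s_{Z'}(T^1+V^2)\ge s_Z(J^{-1}T^1+J^{-1}V^2)\ge(DL)^{-1}\max\{s_{Z'}(T^0),s_{Z'}(V^0)\}-L\epsilon .
\]
If $T'$ is given by (c) for $J^{-1}T$, then $\|JT'\|_{\max}\le DL(s_Z(J^{-1}T^0)+\epsilon)\le DL(s_{Z'}(T^0)+\epsilon)$ and $s_{Z'}(T^0-JT'^0)\le DL\epsilon$. If $T_0$ is given by (d), then $D^{-1}JT_0\in\mathbb B(Z')$ and $s_{Z'}(D^{-1}JT_0^0)\ge1/DL$.
\end{proof}

From nonstandard analysis we use three things: the transfer principle (a statement of the language of $\mathcal R$ holds in $\mathcal R$ if and only if its starred form, with quantifiers ranging over internal objects, holds in ${}^*\mathcal R$); the fact that a tuple of standard finite length of elements of an internal set is internal; and the standard part ${}^\circ r$ of a finite $r\in{}^*\mathbb R$. We write $r\approx r'$ if $r-r'$ is infinitesimal. An internal normed space has ${}^*$-finite dimension if it satisfies the starred form of ``is finite-dimensional''. Saturation is not used, and neither is completeness of the hulls, since $\Pi$ is defined for normed spaces.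 For an internal normed space $V$ and a standard datum, $\|\cdot\|_{\max}$, $s_V$ and ``$V$ has $\Pi(L,\epsilon)$ internally'' are the starred notions.

\begin{lemma}\label{lem:hull}
Fix a standard datum and standard $L\ge1$, $\epsilon>0$.
\begin{enumerate}
\item[(i)] If $Z$ is a normed space in $\mathcal R$ with $\Pi(L,\epsilon)$, then $\hat Z$ has $\Pi(L,\epsilon)$.
\item[(ii)] If $W$ is internal and $\hat W$ has $\Pi(L,\epsilon)$, then $W$ has $\Pi(2L,\epsilon)$ internally.
\end{enumerate}
\end{lemma}

\begin{proof}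
Let $V$ be an internal normed space, $\pi$ the quotient map from its finite elements onto $\hat V$, and $d\in\{N,3N\}$. An internal linear map $\tilde T:{}^*\mathbb R^d\to V$ with finite values on the unit basis induces the linear map $T:\mathbb R^d\to\hat V$, $Tv=\pi(\tilde Tv)$; we call $\tilde T$ a \emph{lift} of $T$. Every $T$ has a lift: lift the $d$ images of the basis vectors. For $d=3N$ we have $\|T\|_{\max}={}^\circ\|\tilde T\|_{\max}$, since the maximum is over a standard finite set. We claim that for $d=N$
\begin{equation}\label{eq:lift}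
s_{\hat V}(T)={}^\circ s_V(\tilde T).
\end{equation}
By the transfer of (S1), $s_V(\tilde T)$ is finite. Given a standard $\eta>0$, take an internal representation of $\tilde T$ of cost at most $s_V(\tilde T)+\eta$. The vectors $z_\alpha,w_b$ are finite, because $2^N$ and $\beta>0$ are standard. Applying $\pi$ gives a representation of $T$ of cost at most ${}^\circ s_V(\tilde T)+\eta$. This proves ``$\le$''. Conversely, lift the vectors of a representation of $T$ to $V$. They form a representation of an internal map $\tilde T_1$, which is another lift of $T$, with cost infinitely close to the original one. The vectors $(\tilde T-\tilde T_1)b$ are infinitesimal, so $s_V(\tilde T-\tilde T_1)\approx0$ by (S1). Hence ${}^\circ s_V(\tilde T)$ is at most the cost, which proves ``$\ge$''.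

If $T\in\mathbb B(\hat V)$ and $\tilde T$ is a lift, then $\tilde T/\max(1,\|\tilde T\|_{\max})$ is a lift of norm at most $1$, the denominator being infinitely close to $1$.

(i) By transfer, ${}^*Z$ has $\Pi(L,\epsilon)$ internally. Given $T,V\in\mathbb B(\hat Z)$, apply the internal (a), (b), (c) to lifts of norm at most $1$. The internal maps obtained in (a) and (c) have finite norm and so induce maps into $\hat Z$; taking standard parts and using \eqref{eq:lift} gives (a), (b), (c) in $\hat Z$. In the same way, the internal map given by (d) induces a map as required.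

(ii) Internal maps $\tilde T,\tilde V$ of norm at most $1$ induce $T,V\in\mathbb B(\hat W)$. Apply (a), (b), (c) in $\hat W$, and lift $U$ and $T'$; for (d), lift to a map of norm at most $1$. By \eqref{eq:lift}, all inequalities of $\Pi(L,\epsilon)$ hold in $W$ up to an infinitesimal $\eta\ge0$. Since $L$, $L\epsilon$ and $1/L$ are positive and standard, and $s_W\ge0$, we have $L+\eta\le2L$, $L\epsilon+\eta\le2L\epsilon$, $L(s+\epsilon)+\eta\le2L(s+\epsilon)$, $L^{-1}s-L\epsilon-\eta\ge(2L)^{-1}s-2L\epsilon$ and $1/L-\eta\ge1/2L$ for $s\ge0$. Here $\epsilon>0$ is needed.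
\end{proof}

\begin{proposition}\label{prop:reduction}
Let $Z$ have $\Pi(L,\epsilon)$ for some datum. Let $J$ be an isomorphism from a hull $\hat Z$ onto the hull $\hat W$ of an internal space of ${}^*$-finite dimension, possibly in another extension, and $D=\|J\|\|J^{-1}\|$. Then $\epsilon>2^{-8}(2DL)^{-8}$.
\end{proposition}

\begin{proof}
Scale $J$ so that $\|J^{-1}\|=1$, $\|J\|=D$. By Lemmas~\ref{lem:hull}(i), \ref{lem:iso} and \ref{lem:hull}(ii), $\hat Z$ has $\Pi(L,\epsilon)$, $\hat W$ has $\Pi(DL,\epsilon)$, and $W$ has $\Pi(2DL,\epsilon)$ internally. The datum and the constants are standard. If $\epsilon\le2^{-8}(2DL)^{-8}$, the transfer of Lemma~\ref{lem:fd} says that no internal space of ${}^*$-finite dimension has $\Pi(2DL,\epsilon)$ internally.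
\end{proof}

To prove Theorem~\ref{thm:main}(i) it thus suffices to find $E$ and data $\mathfrak d_\nu$ such that $E$ has $\Pi(L,\epsilon_\nu)$ for $\mathfrak d_\nu$, with $L$ fixed and $\epsilon_\nu\to0$. No nonstandard analysis is needed from here on.

\section{Random sign vectors}\label{sec:vectors}

The vectors of the datum have to satisfy two opposite demands. They must be so many that the average over $g_1,\dots,g_n$ imitates the average over the whole cube $\{\pm N^{-1/2}\}^{3N}$; this lets us compute traces from the values $Tg_i$, which are controlled by $\|T\|_{\max}$. They must be so few that they are almost orthogonal, like $a^0,a^1,a^2$ in Example~\ref{ex:atoms}, and that a typical $b$ is almost orthogonal to all of them. Random vectors, $n=N^4$ in number, do both. Property (V4) below is the reason why the seminorm sees only traces: a matrix of trace almost zero has small entries $\langle a_i^k,Ua_\alpha\rangle$ for most $i$.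

Fix $t\in(0,\frac12]$ and put
\[
n=N^4,\qquad\gamma=N^{1/2-t/4},\qquad\eta=N^{-t/8},\qquad\delta=N^{-1/2},\qquad\operatorname{av}_i=\frac1n\sum_{i=1}^n .
\]
A real $N\times N$ matrix $U$ is \emph{admissible} if $\|U\|_{HS}\le\sqrt N$ and $\|U\|_{op}\le\gamma$. An index $\alpha$ is \emph{$\lambda$-good for $U$} if
\[
\Big|\langle a_\alpha,Ua_\alpha\rangle-\frac{\operatorname{tr}U}N\Big|\le\lambda,\qquad|\langle a_\alpha,Ue_j\rangle|\le\lambda\ \ (1\le j\le N),\qquad|\langle a_\alpha,Ua_{\alpha'}\rangle|\le\lambda\ \ (\alpha'\ne\alpha),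
\]
and $i$ is \emph{good for $U$} if $(i,0),(i,1),(i,2)$ are $\eta$-good for $U$.

\begin{lemma}\label{lem:vectors}
There is $N_0(t)$ such that for all $N\ge N_0(t)$ there are vectors $a_\alpha\in\{\pm N^{-1/2}\}^N$ with
\begin{enumerate}
\item[(V1)] $|\langle a_\alpha,a_{\alpha'}\rangle|\le N^{-1/4}$ for $\alpha\ne\alpha'$;
\item[(V2)] $\Gamma:=\operatorname{av}_ig_ig_i^T=\frac1NI+\Delta$ on $\mathbb R^{3N}$, with $\|\Delta\|_{HS}\le10N^{-2}$;
\item[(V3)] $\operatorname{av}_i\langle g_i,x\rangle^4\le33N^{-2}|x|^4$ for $x\in\mathbb R^{3N}$;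
\item[(V4)] for every admissible $U$, all but at most $\delta n$ indices $i$ are good for $U$.
\end{enumerate}
\end{lemma}

The bound on the operator norm cannot be dropped from (V4): for $U=\sqrt N\,e_1e_1^T$ we have $\|U\|_{HS}=\sqrt N$ and $|\langle a_\alpha,Ue_1\rangle|=1$ for every $\alpha$.

\begin{proof}
Choose all signs independently and uniformly. We show that (V2) and (V3) fail with probability at most $0.09$ each, and (V1) and (V4) with probability tending to $0$.

(V1) Given $a_{\alpha'}$, the product $\langle a_\alpha,a_{\alpha'}\rangle$ is a sum of $N$ signs with coefficients $\pm1/N$. By Hoeffding's inequality and a union bound over at most $9N^8$ pairs, (V1) fails with probability at most $18N^8e^{-\sqrt N/2}$.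

(V2), (V3) If $G_1,\dots,G_n$ are independent copies of a random vector $G$ in a Euclidean space, then $\mathbb E\|\operatorname{av}_iG_i-\mathbb EG\|^2\le\frac1n\mathbb E\|G\|^2$. Take $G=gg^T$. Then $\mathbb EG=\frac1NI$ and $\|G\|_{HS}^2=|g|^4=9$, so $\mathbb E\|\Delta\|_{HS}^2\le9N^{-4}$, and by Markov's inequality $\|\Delta\|_{HS}>10N^{-2}$ has probability at most $9/100$. Take $G=g^{\otimes4}$. Then $\|G\|^2=|g|^8=81$, so $\|\operatorname{av}_iG_i-\mathbb EG\|>30N^{-2}$ has probability at most $81/900$. Outside this event, pairing with $x^{\otimes4}$ gives $\operatorname{av}_i\langle g_i,x\rangle^4\le\mathbb E\langle g,x\rangle^4+30N^{-2}|x|^4$, and $\mathbb E\langle g,x\rangle^4\le3N^{-2}|x|^4$ because $\mathbb E(\sum\sigma_rc_r)^4=3|c|^4-2\sum c_r^4$.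

(V4) \emph{Reduction to a net.} Let $\mathcal N$ be a maximal set of admissible matrices with mutual Hilbert--Schmidt distances at least $\eta/4$. By the volume bound of Example~\ref{ex:packing} in dimension $N^2$, $|\mathcal N|\le(1+8\sqrt N/\eta)^{N^2}\le e^{2N^2\log N}$ for large $N$. For admissible $U$ there is $U'\in\mathcal N$ with $\|U-U'\|_{HS}\le\eta/4$; the inner products in the definition of goodness change by at most $\eta/4$, and $\frac1N\operatorname{tr}$ by at most $N^{-1/2}\eta/4$. So an index that is $\eta/2$-good for $U'$ is $\eta$-good for $U$. It suffices to show that, with probability tending to $1$, for each $U\in\mathcal N$ and each of the three inequalities at level $\eta/2$, at most $\delta n/3$ indices $\alpha$ violate it. Fix $U\in\mathcal N$.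

\emph{First inequality.} With $a_\alpha=N^{-1/2}\sigma$ and $\sigma_r^2=1$,
\[
\langle a_\alpha,Ua_\alpha\rangle-\frac{\operatorname{tr}U}N=\frac1N\sum_{r<s}(U_{rs}+U_{sr})\sigma_r\sigma_s .
\]
The products $\sigma_r\sigma_s$ are orthonormal, so the second moment is at most $2\|U\|_{HS}^2/N^2\le2/N$. By Chebyshev's inequality a given $\alpha$ is a violator with probability at most $8/(N\eta^2)=8N^{-1+t/4}\le8N^{-7/8}=:\varrho$, where $t\le\frac12$ was used. These events are independent over $\alpha$. With $q=\lfloor\delta n/3\rfloor+1$, the probability of more than $\delta n/3$ violators is at most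
\[
\binom{3n}q\varrho^q\le\Big(\frac{3en\varrho}q\Big)^q\le\Big(\frac{9e\varrho}\delta\Big)^q=\big(72eN^{-3/8}\big)^q\le e^{-q}\qquad(N\text{ large}).
\]

\emph{Second inequality.} For a fixed vector $v$ with $|v|\le\gamma$, Hoeffding's inequality and $\eta^2N/\gamma^2=N^{t/4}$ give
\begin{equation}\label{eq:hoeffv}
P\big(|\langle a_\alpha,v\rangle|>\eta/2\big)\le2e^{-N^{t/4}/8}.
\end{equation}
With $v=Ue_j$, a given $\alpha$ is a violator with probability at most $2Ne^{-N^{t/4}/8}\le\varrho$ for large $N$, independently over $\alpha$, and the same estimate applies.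

\emph{Third inequality.} Now the events are dependent, since a violator $\alpha$ has a witness $\psi(\alpha)\ne\alpha$ with $|\langle a_\alpha,Ua_{\psi(\alpha)}\rangle|>\eta/2$, and the witness may be a violator itself. We pass to a subset that contains none of its own witnesses. Put each index into a random set $A$ independently with probability $\frac12$. For a violator $\alpha$, the event ``$\alpha\in A$, $\psi(\alpha)\notin A$'' has probability $\frac14$. So if there are more than $\delta n/3$ violators, then for some $A$ more than $\delta n/12$ of them satisfy this, and we obtain a set $K$ of $q=\lceil\delta n/12\rceil$ violators with $\psi(K)\cap K=\emptyset$. For a fixed pair $(K,\psi|_K)$, conditionally on $(a_{\alpha'})_{\alpha'\notin K}$, the events $|\langle a_\alpha,Ua_{\psi(\alpha)}\rangle|>\eta/2$, $\alpha\in K$, are independent, and \eqref{eq:hoeffv} applies with $v=Ua_{\psi(\alpha)}$. There are at most $(3n)^{2q}$ pairs, so the probability is at most $\big((3n)^2\,2e^{-N^{t/4}/8}\big)^q\le e^{-q}$ for large $N$.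

In all three cases $q\ge\delta n/12=N^{7/2}/12$. The union over $\mathcal N$ has probability at most $3\exp(2N^2\log N-N^{7/2}/12)\to0$.
\end{proof}

Fix such vectors, with $N\ge20$, so that $\|\Delta\|_{op}\le\frac1{2N}$. Let $\Delta_k$ be the $k$-th block column of $\Delta$, a $3N\times N$ matrix. For $v\in\mathbb R^N$ put
\[
\|v\|_*=\max\Big\{\max_\alpha|\langle v,a_\alpha\rangle|,\ \max_j|v_j|\Big\},\qquad\beta=\Big(\frac{21\log N}N\Big)^{t/2},
\]
and take $N$ so large that $\beta\le1$. This completes the datum $\mathfrak d=\mathfrak d(t,N)$.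

\begin{lemma}\label{lem:averages}
Let $C$ be a linear map from $\mathbb R^{3N}$ to a Euclidean space.
\begin{enumerate}
\item[(A1)] $\frac1{2N}\|C\|_{HS}^2\le\operatorname{av}_i|Cg_i|^2\le\frac3{2N}\|C\|_{HS}^2$ and $\operatorname{av}_i|Cg_i|^4\le33N^{-2}\|C\|_{HS}^4$. The upper bounds also hold for $|Aa_i^k|$, with $A$ an $N\times N$ matrix in place of $C$.
\item[(A2)] $(\operatorname{av}_i|Cg_i|^2)^{1/2}\le12\operatorname{av}_i|Cg_i|$ and $\|C\|_{HS}\le17\sqrt N\operatorname{av}_i|Cg_i|$.
\item[(A3)] If $C$ maps into $\mathbb R^N$, then $|\operatorname{av}_i\langle a_i^k,Cg_i\rangle-\frac1N\operatorname{tr}C^k|\le10N^{-2}\|C\|_{HS}$.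
\item[(A4)] $\mathbb E_b\|b\|_*^{2t}\le\beta^2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(A1) We have $\operatorname{av}_i|Cg_i|^2=\operatorname{tr}(C\Gamma C^T)$ and $\frac1{2N}I\le\Gamma\le\frac3{2N}I$. If $u_r$ are the rows of $C$, then $|Cg|^2=\sum_r\langle u_r,g\rangle^2$, and the triangle inequality in $L_2(\operatorname{av}_i)$ with (V3) gives $(\operatorname{av}_i|Cg_i|^4)^{1/2}\le\sqrt{33}N^{-1}\sum_r|u_r|^2$. For the last sentence take $Cx=Ax^k$.

(A2) Let $f_i=|Cg_i|$ and $m_2=\operatorname{av}_if_i^2$. H\"older's inequality for $f^2=f^{2/3}f^{4/3}$ gives $m_2\le(\operatorname{av}f)^{2/3}(\operatorname{av}f^4)^{1/3}$, and (A1) gives $\operatorname{av}f^4\le33\cdot4\,m_2^2$. Hence $m_2\le132(\operatorname{av}f)^2$ and $\|C\|_{HS}^2\le2Nm_2\le264N(\operatorname{av}f)^2$; finally $132\le12^2$ and $264\le17^2$.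

(A3) We have $\langle a_i^k,Cg_i\rangle=\operatorname{tr}(Cg_i(a_i^k)^T)$, and $\operatorname{av}_ig_i(a_i^k)^T$ is the $k$-th block column of $\Gamma$. So the average equals $\frac1N\operatorname{tr}C^k+\operatorname{tr}(C\Delta_k)$, and $|\operatorname{tr}(C\Delta_k)|\le\|C\|_{HS}\|\Delta\|_{HS}$.

(A4) Since $b_j^2=1/N$, Hoeffding's inequality for the $3N^4$ products $\langle b,a_\alpha\rangle$ gives $P(\|b\|_*^2>u)\le6N^4e^{-uN/2}$ for $u\ge1/N$. With $u_0=8\log N/N$,
\[
\mathbb E_b\|b\|_*^2\le u_0+\int_{u_0}^\infty6N^4e^{-uN/2}\,du=\frac{8\log N+12}N\le\frac{21\log N}N,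
\]
and Jensen's inequality for the concave function $u\mapsto u^t$ finishes the proof.
\end{proof}

The next lemma expresses the functionals that compute $s_Z(T^k)$ through the vectors $Tg_i$.

\begin{lemma}\label{lem:sampling}
Let $Z$ be a normed space, $R\in\mathcal D(Z)$, and $T:\mathbb R^{3N}\to Z$ linear. Then
\[
\Big|\frac1N\operatorname{tr}(RT^k)-\operatorname{av}_i\langle a_i^k,RTg_i\rangle\Big|\le\frac{15}N\|T\|_{\max},\qquad s_Z(T^k)\le\Big(1+\frac{15}N\Big)\|T\|_{\max}.
\]
\end{lemma}

\begin{proof}
By \eqref{eq:cube}, $|Rz|^2=N\,\mathbb E_b((R^*b)(z))^2\le N\beta^2\|z\|^2\le N\|z\|^2$. By (A1), $\|RT\|_{HS}^2\le2N\operatorname{av}_i|RTg_i|^2\le2N^2\|T\|_{\max}^2$, and (A3) with $C=RT$ gives the first bound, as $10\sqrt2\le15$. Since $|\langle a_i^k,RTg_i\rangle|=|(R^*a_i^k)(Tg_i)|\le\|T\|_{\max}$, the second follows from (S3).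
\end{proof}

\section{One level of the construction}\label{sec:level}

We now build the analogue of Example~\ref{ex:atoms} over $\ell_p$, $1<p<2$. An atomic norm, for which operator norms are computed on atoms, is an $\ell_1$-object; complex interpolation with a Hilbert space turns it into a uniformly convex norm of type $p$ and preserves a power of each gain obtained on the atoms.

\subsection*{Complex interpolation}
Let $Y_0,Y_1$ be complex Banach spaces continuously embedded in a common Hausdorff topological vector space, and $0<\theta<1$. Consider the bounded continuous functions $f$ from the strip $0\le\operatorname{Re}\zeta\le1$ to $Y_0+Y_1$ that are analytic inside and such that $\tau\mapsto f(j+i\tau)$ is continuous into $Y_j$ and tends to $0$ at infinity ($j=0,1$), with $\|f\|=\max_j\sup_\tau\|f(j+i\tau)\|_{Y_j}$. The Banach space $[Y_0,Y_1]_\theta$ consists of the values $f(\theta)$, with norm $\inf\{\|f\|:f(\theta)=y\}$. We use: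
\begin{enumerate}
\item[(I1)] a linear map of norm at most $M_j$ from $Y_j$ to $Y_j'$ ($j=0,1$) has norm at most $M_0^{1-\theta}M_1^\theta$ from $[Y_0,Y_1]_\theta$ to $[Y_0',Y_1']_\theta$ \cite[Theorem 4.1.2]{BL};
\item[(I2)] $[L_{q_0}(Y_0),L_{q_1}(Y_1)]_\theta=L_q([Y_0,Y_1]_\theta)$ isometrically, for $1\le q_0,q_1<\infty$ and $\frac1q=\frac{1-\theta}{q_0}+\frac\theta{q_1}$ \cite[Theorem 5.1.2]{BL};
\item[(I3)] $[Y,Y]_\theta=Y$ isometrically (use $f(\zeta)=e^{\lambda(\zeta-\theta)^2}y$ with $\lambda\downarrow0$ for one inequality, and the maximum principle for $y^*\circ f$ for the other).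
\end{enumerate}

\subsection*{The spaces $X$ and $B$}
Let $t\in(0,\frac12]$, $\kappa\in(0,1]$, and define $p\in[4/3,2)$ by
\[
\frac1p=\frac{1-t}2+\frac t1=\frac{1+t}2,\qquad\text{so that}\qquad p'=\frac2{1-t}.
\]
Let $\mathfrak d=\mathfrak d(t,N)$ be the datum of Section~\ref{sec:vectors}. The \emph{standing assumptions} on $N$ are
\begin{equation}\label{eq:standing}
N\ge N_0(t),\qquad N\ge45,\qquad\beta\le1,\qquad3N^{-1/4}\le\kappa .
\end{equation}
For a scalar sequence $y$ let $y\otimes I$ be the map $v\mapsto y\otimes v$ on $\mathbb R^N$, and let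
\[
\iota_y=(S_0y\otimes I,\ S_1y\otimes I,\ S_2y\otimes I),\qquad\iota_yx=\sum_kS_ky\otimes x^k,\qquad\iota_m=\iota_{e_m}.
\]
Let $H=\ell_2(\mathbb N;\ell_2^N)$, over $\mathbb C$. Let $X^1$ be $\ell_1(\mathbb N;\mathbb C^N)$ with the norm $\inf\sum|c_a|$, over all expansions $z=\sum c_aa$ with $\sum|c_a|<\infty$ into the \emph{atoms}
\[
\iota_mg_l=e_m\otimes a_l^0+e_{2m}\otimes a_l^1+e_{2m+1}\otimes a_l^2,\qquad\kappa\,e_m\otimes a_\alpha,\qquad e_m\otimes e_j .
\]
The first two kinds are those of Example~\ref{ex:atoms}; the third kind keeps the vectors $\iota_y^ke_j$, which occur in $\|\iota_y\|_{\max}$, bounded. Atoms have norm at most $1$ in $X^1$, and a linear map that is bounded on $\ell_1(\mathbb N;\mathbb C^N)$ has norm on $X^1$ equal to its supremum over the atoms. Atoms have norm at most $3$ in $\ell_1(\mathbb N;\ell_2^N)$, and expansion into atoms of the third kind costs $\sum_{m,j}|z_{mj}|$, so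
\begin{equation}\label{eq:X1}
\tfrac13\|z\|_{\ell_1(\mathbb N;\ell_2^N)}\le\|z\|_{X^1}\le\sqrt N\,\|z\|_{\ell_1(\mathbb N;\ell_2^N)} .
\end{equation}
Let $B^1$ be $\mathbb C^N$ with the atomic norm given by the atoms $a_\alpha$ and $e_j$. The functional $\langle v,\cdot\rangle$, $v\in\mathbb R^N$, has norm $\|v\|_*$ on $B^1$. Finally, let $X=X(t,\kappa,N)$ and $B$ be the real spaces of real-valued elements of $[H,X^1]_t$ and $[\ell_2^N,B^1]_t$, with the restricted norms. All maps interpolated below send real elements to real elements, so their bounds restrict to the real spaces. For $\xi\in\ell_{p'}$ and $v\in\mathbb R^N$ we regard $\xi\otimes v$ as the functional $z\mapsto\sum_m\xi_m\langle v,z_m\rangle$.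

\begin{lemma}\label{lem:X}
\begin{enumerate}
\item[(X1)] $(\mathbb E_\sigma\|\sum_j\sigma_jz_j\|_X^2)^{1/2}\le(\sum_j\|z_j\|_X^p)^{1/p}$, the average being over all signs.
\item[(X2)] $|x|\le\|x\|_B\le N^{t/2}|x|$, $\ |v|\le N^{t/2}\|v\|_{B^*}$, and $\|v\|_{B^*}\le|v|^{1-t}\|v\|_*^t$.
\item[(X3)] $\frac13\|z\|_{\ell_p(\mathbb N;B)}\le\|z\|_X\le\kappa^{-t}\|z\|_{\ell_p(\mathbb N;B)}$ and $\frac13\|z\|_{\ell_p(\mathbb N;\ell_2^N)}\le\|z\|_X\le N^{t/2}\|z\|_{\ell_p(\mathbb N;\ell_2^N)}$. In particular $X$ is $\ell_p(\mathbb N;\mathbb R^N)$ with an equivalent norm, $X$ is isomorphic to $\ell_p$, and $z=\sum_me_m\otimes z_m$ converges in $X$.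
\item[(X4)] $\|\xi\otimes v\|_{X^*}\le3\|\xi\|_{p'}|v|^{1-t}\|v\|_*^t$; in particular $\|\xi\otimes a_\alpha\|_{X^*}\le3\|\xi\|_{p'}$.
\item[(X5)] $\|\iota_y\|_{\max}\le3\|y\|_p$.
\item[(X6)] The map $D_i^kz=\sum_m\langle a_i^k,z_m\rangle e_m-\sum_m\langle a_i^0,z_m\rangle e_{S_km}$ has norm at most $2\kappa^t$ from $X$ to $\ell_p$.
\end{enumerate}
\end{lemma}

\begin{proof}
Each item follows from (I1)--(I3) and two endpoint bounds.

(X1) The map $(z_j)_{j\le r}\mapsto\sum\sigma_jz_j$ has norm $1$ from $\ell_2^r(H)$ to $L_2(H)$, by orthogonality of the signs, and from $\ell_1^r(X^1)$ to $L_2(X^1)$, by the triangle inequality.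

(X2) The atoms of $B^1$ are unit vectors and include the basis, so $|x|\le\|x\|_{B^1}\le\sqrt N|x|$; interpolate the identity. Next, $|v|^2\le\|v\|_{B^*}\|v\|_B\le\|v\|_{B^*}N^{t/2}|v|$. The functional $\langle v,\cdot\rangle$ has norms $|v|$ and $\|v\|_*$ at the endpoints.

(X3) At the Hilbert endpoint all identities are isometric. The atoms of $X^1$ have norm at most $3$ in $\ell_1(\mathbb N;B^1)$, and $\|e_m\otimes x\|_{X^1}\le\kappa^{-1}\|x\|_{B^1}$. This gives the first pair of bounds, with $3^t\le3$; \eqref{eq:X1} gives the second.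

(X4) The map $z\mapsto(\langle v,z_m\rangle)_m$ has norm $|v|$ from $H$ to $\ell_2$ and, by inspection of the atoms, norm at most $3\|v\|_*$ from $X^1$ to $\ell_1$. For the unit vector $a_\alpha$ we have $\|a_\alpha\|_*\le1$.

(X5) The map $y\mapsto\iota_yg_l$ has norm at most $3$ from $\ell_2$ to $H$ and at most $1$ from $\ell_1$ to $X^1$, since $e_m$ goes to an atom. The map $y\mapsto y\otimes e_j$ has norm at most $1$ at both ends, and $\iota_y^ke_j=S_ky\otimes e_j$ with $\|S_ky\|_p=\|y\|_p$.

(X6) From $H$ to $\ell_2$ the norm is at most $2$. On the atoms of the first kind,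
\[
D_i^k\iota_mg_l=\sum_{k'}\langle a_i^k,a_l^{k'}\rangle e_{S_{k'}m}-\sum_{k'}\langle a_i^0,a_l^{k'}\rangle e_{S_kS_{k'}m}.
\]
If $l=i$, the two coefficients equal to $1$ ($k'=k$ in the first sum, $k'=0$ in the second) both belong to $e_{S_km}$ and cancel. All other coefficients are at most $N^{-1/4}$ in modulus by (V1), so the $\ell_1$-norm is at most $6N^{-1/4}\le2\kappa$. Atoms of the second kind give at most $2\kappa$, and atoms of the third kind at most $2N^{-1/2}\le2\kappa$. The interpolated bound is $2^{1-t}(2\kappa)^t=2\kappa^t$.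
\end{proof}

Item (X6) is the computation of Example~\ref{ex:atoms}. Items (X2) and (X4) contain the second mechanism: a functional built on a unit vector $v$ has norm about $\|v\|_*^t$ or less, which is of order $1$ for $v=a_\alpha$ but, by (A4), of order $\beta$ for a typical $b$. The definition of $\mathcal D(Z)$ imitates exactly this behavior.

\section{What the seminorm sees in $X$}\label{sec:analysis}

Put $\Lambda=\kappa^{-t}N^{t/2}\beta=\kappa^{-t}(21\log N)^{t/2}$ and
\[
\zeta_{t,\kappa}(N)=\frac{15}N+3\Lambda\Big(2\eta^t+30\,\delta^{1/4}+\frac{170}N+17N^{t/4-1/2}\Big)+51\kappa^{-t}N^{t/4}\beta .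
\]
For fixed $t$ and $\kappa$, $\Lambda$ grows like a power of $\log N$, the bracket decays like a power of $N$, and $N^{t/4}\beta=(21\log N)^{t/2}N^{-t/4}$; so $\zeta_{t,\kappa}(N)\to0$ as $N\to\infty$. This uses $t>0$.

\begin{proposition}\label{prop:level}
Under the assumptions \eqref{eq:standing}, with $s=s_X$ for the datum $\mathfrak d(t,N)$:
\begin{enumerate}
\item[(P1)] $\frac13\|y\|_p\le s(y\otimes I)\le4\|y\|_p$ for $y\in\ell_p$;
\item[(P2)] for every $T\in\mathbb B(X)$ there is $y\in\ell_p$ with $\|y\|_p\le3$ and $s(T^k-S_ky\otimes I)\le8\kappa^t+\zeta_{t,\kappa}(N)$ for $k=0,1,2$.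
\end{enumerate}
\end{proposition}

\begin{proof}[Proof of (P1)]
The upper bound follows from $y\otimes I=\iota_y^0$, Lemma~\ref{lem:sampling} and (X5), since $3(1+15/N)\le4$ for $N\ge45$. For the lower bound let $\|\xi\|_{p'}\le1$ and $R_\xi z=\sum_m\xi_mz_m$, which is bounded by (X3) and satisfies $R_\xi^*v=\xi\otimes v$. By (X4) and (A4), $\|R_\xi^*a_\alpha\|\le3$ and $\mathbb E_b\|R_\xi^*b\|^2\le9\,\mathbb E_b\|b\|_*^{2t}\le9\beta^2$. So $\frac13R_\xi\in\mathcal D(X)$, and $\frac1N\operatorname{tr}(R_\xi(y\otimes I))=\sum_m\xi_my_m$. Now use (S3) and take the supremum over $\xi$.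
\end{proof}

\begin{proof}[Proof of (P2)]
Let $T_m:\mathbb R^{3N}\to\mathbb R^N$ be the components of $T$, so that $Tx=(T_mx)_m$.

\emph{Step 1: the scalar sequences are linked.} Define $y^k_m=\operatorname{av}_i\langle a_i^k,T_mg_i\rangle$; by (A3) this is almost $\frac1N\operatorname{tr}T_m^k$. For finitely supported $\xi$, (X4) gives $|\sum_m\xi_my_m^k|=|\operatorname{av}_i(\xi\otimes a_i^k)(Tg_i)|\le3\|\xi\|_{p'}$, so $\|y^k\|_p\le3$. Put $y=y^0$. Since $y^k-S_ky=\operatorname{av}_iD_i^kTg_i$, (X6) gives $\|y^k-S_ky\|_p\le2\kappa^t$, and (P1) gives $s(y^k\otimes I-S_ky\otimes I)\le8\kappa^t$. It remains to prove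
\begin{equation}\label{eq:core}
s(T^k-y^k\otimes I)\le\zeta_{t,\kappa}(N).
\end{equation}

\emph{Step 2: removing the scalar part of the functional.} By (S3) we have to estimate $\frac1N\operatorname{tr}(R(T^k-y^k\otimes I))$ for an arbitrary $R\in\mathcal D(X)$, about which we know only the defining inequalities. Let $R_m$ be the $N\times N$ matrix $x\mapsto R(e_m\otimes x)$, so that $Rz=\sum_mR_mz_m$ by (X3), and put
\[
r_m=\frac1N\operatorname{tr}R_m,\qquad A_m=R_m-r_mI .
\]
We have $\frac1N\operatorname{tr}(R(y^k\otimes I))=\sum_mr_my^k_m=\sum_m\operatorname{av}_i\langle a_i^k,r_mT_mg_i\rangle$, by the definition of $y^k$. Comparing with Lemma~\ref{lem:sampling}, we get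
\begin{equation}\label{eq:Sigma}
\Big|\frac1N\operatorname{tr}\big(R(T^k-y^k\otimes I)\big)-\sum_m\Sigma_m\Big|\le\frac{15}N,\qquad\Sigma_m=\operatorname{av}_i\langle a_i^k,A_mT_mg_i\rangle .
\end{equation}
Only the trace-free parts $A_m$ remain.

\emph{Step 3: sizes of $R_m$ and $T_m$.} Put
\[
\beta_m=\big(\mathbb E_b\|R_m^Tb\|_{B^*}^2\big)^{1/2},\qquad h_m=\big(\mathbb E_b|R_m^Tb|^2\big)^{1/2}=N^{-1/2}\|R_m\|_{HS}.
\]
The functional $R^*b$ is $z\mapsto\sum_m\langle R_m^Tb,z_m\rangle$. By (X3) and $\ell_p(\mathbb N;B)^*=\ell_{p'}(\mathbb N;B^*)$ we have $(\sum_m\|R_m^Tb\|_{B^*}^{p'})^{1/p'}\le\kappa^{-t}\|R^*b\|_{X^*}$. Take $L_2$-norms in $b$ and apply \eqref{eq:mink} with $2\le p'$; then use $h_m\le N^{t/2}\beta_m$, from (X2). This gives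
\begin{equation}\label{eq:Rsize}
\Big(\sum_m\beta_m^{p'}\Big)^{1/p'}\le\kappa^{-t}\beta,\qquad\Big(\sum_mh_m^{p'}\Big)^{1/p'}\le\Lambda .
\end{equation}
Also $|r_m|\le h_m$, and $\|A_m\|_{HS}\le\|R_m\|_{HS}=h_m\sqrt N$ because $A_m$ is the component of $R_m$ orthogonal to $I$. On the other side put $\tau_{mi}=\|T_mg_i\|_B$ and $\tau_m=(\operatorname{av}_i\tau_{mi}^p)^{1/p}\ge\operatorname{av}_i\tau_{mi}$. Then
\begin{equation}\label{eq:Tsize}
\Big(\sum_m\tau_m^p\Big)^{1/p}\le3,\qquad\|T_m\|_{HS}\le17\sqrt N\tau_m,\qquad\|T_mx\|_B\le17\sqrt N\tau_m|x| .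
\end{equation}
The first bound holds since $\sum_m\tau_m^p=\operatorname{av}_i\|Tg_i\|_{\ell_p(\mathbb N;B)}^p\le3^p$ by (X3). The second follows from (A2) and $|\cdot|\le\|\cdot\|_B$. For the third, apply (A2) to the scalar map $\langle f,T_m\,\cdot\rangle$ with $\|f\|_{B^*}\le1$: $|T_m^Tf|\le17\sqrt N\operatorname{av}_i|\langle f,T_mg_i\rangle|\le17\sqrt N\tau_m$.

A trivial estimate of $\Sigma_m$ is of order $h_m\tau_m$, whose sum is only bounded by $3\Lambda$, which is large. We have to gain a power of $N$.

\emph{Step 4: splitting $A_m$.} If $h_m=0$, then $A_m=0$ and $\Sigma_m=0$. Fix $m$ with $h_m>0$ and drop the index $m$ from $A,r,h$. We would like to apply (V4) to $A/h$, but its operator norm may be too large, so we cut off the large singular values. Let $Q$ be the spectral projection of $AA^T$ for the eigenvalues exceeding $\gamma^2h^2$. Since $\operatorname{tr}AA^T\le h^2N$, we have $\|Q\|_{HS}^2=\operatorname{rank}Q\le N/\gamma^2=N^{t/2}$. Put $U=h^{-1}(I-Q)A$, so that $A=hU+QA$. Then $\|U\|_{HS}\le\sqrt N$ and $\|U\|_{op}^2=h^{-2}\|(I-Q)AA^T(I-Q)\|_{op}\le\gamma^2$: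 the matrix $U$ is admissible. As $\operatorname{tr}A=0$,
\[
\frac{|\operatorname{tr}U|}N=\frac{|\operatorname{tr}(QA)|}{Nh}\le\frac{N^{t/4}h\sqrt N}{Nh}=N^{t/4-1/2}\le\eta,
\]
because $\frac38t\le\frac12$. Hence $\|U^Ta_i^k\|_*\le2\eta$ whenever $i$ is good for $U$. We split $\Sigma_m$ into the contribution of $hU$ from good $i$, that of $hU$ from the other $i$, and that of $QA$.

\emph{Good indices.} By (X2), H\"older's inequality, $(1-t)p'=2$ and (A1),
\[
\operatorname{av}_i1_{\mathrm{good}}\,h|\langle U^Ta_i^k,T_mg_i\rangle|\le h(2\eta)^t\operatorname{av}_i|U^Ta_i^k|^{1-t}\tau_{mi}\le h(2\eta)^t\big(\operatorname{av}_i|U^Ta_i^k|^2\big)^{1/p'}\tau_m\le2\eta^th\tau_m,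
\]
since $\operatorname{av}_i|U^Ta_i^k|^2\le\frac32$ and $2^t(\frac32)^{1/p'}\le\sqrt2\sqrt{3/2}<2$.

\emph{Bad indices.} Their proportion is at most $\delta$. By H\"older's inequality with exponents $4,4,2$, then (A1), (A2) and $|\cdot|\le\|\cdot\|_B$,
\[
\operatorname{av}_i1_{\mathrm{bad}}\,h|U^Ta_i^k||T_mg_i|\le h\delta^{1/4}\big(\operatorname{av}_i|U^Ta_i^k|^4\big)^{1/4}\big(\operatorname{av}_i|T_mg_i|^2\big)^{1/2}\le h\delta^{1/4}33^{1/4}\cdot12\tau_m\le30\,\delta^{1/4}h\tau_m .
\]

\emph{The low-rank part.} By (A3) with $C=QAT_m$, the average $\operatorname{av}_i\langle a_i^k,QAT_mg_i\rangle$ differs from $\frac1N\operatorname{tr}(QAT_m^k)$ by at most $10N^{-2}\cdot h\sqrt N\cdot17\sqrt N\tau_m=170N^{-1}h\tau_m$. In the trace write $A=R_m-rI$. The scalar term satisfies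
\[
\frac1N|r\operatorname{tr}(QT_m^k)|\le\frac1Nh\,N^{t/4}\,17\sqrt N\tau_m=17N^{t/4-1/2}h\tau_m .
\]
For the term with $R_m$, Hilbert--Schmidt norms give only $17h\tau_m$, with no gain. We use the duality of $B$ and $B^*$ instead, which brings in $\beta_m$, whose bound in \eqref{eq:Rsize} is better than that of $h_m$ by the factor $N^{-t/2}$. By \eqref{eq:cube}, \eqref{eq:Tsize} and $\mathbb E_b|Qb|^2=\operatorname{rank}Q/N\le N^{t/2-1}$,
\[
\frac1N|\operatorname{tr}(QR_mT_m^k)|=\frac1N|\operatorname{tr}(R_mT_m^kQ)|=|\mathbb E_b\langle R_m^Tb,T_m^kQb\rangle|\le\beta_m\cdot17\sqrt N\tau_m\big(\mathbb E_b|Qb|^2\big)^{1/2}\le17N^{t/4}\beta_m\tau_m .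
\]

\emph{Step 5: summation.} We have shown that
\[
|\Sigma_m|\le\Big(2\eta^t+30\,\delta^{1/4}+\frac{170}N+17N^{t/4-1/2}\Big)h_m\tau_m+17N^{t/4}\beta_m\tau_m .
\]
By H\"older's inequality, \eqref{eq:Rsize} and \eqref{eq:Tsize}, $\sum_mh_m\tau_m\le3\Lambda$ and $\sum_m\beta_m\tau_m\le3\kappa^{-t}\beta$. With \eqref{eq:Sigma} and (S3) this proves \eqref{eq:core}, as the bounds do not depend on $R$.
\end{proof}

We state the passage to property $\Pi$ in a form that applies both to $X$ and to the sum of Section~\ref{sec:sum}.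

\begin{corollary}\label{cor:Pi}
Let $Z$ be a normed space that contains $X$ as the range of a projection of norm one, and let $\epsilon>0$. Suppose that for every $T\in\mathbb B(Z)$ there is $y\in\ell_p$ with $\|y\|_p\le3$ and $s_Z(T^k-S_ky\otimes I)\le\epsilon$ for $k=0,1,2$. Then $Z$ has $\Pi(18,\epsilon)$ for $\mathfrak d(t,N)$.
\end{corollary}

\begin{proof}
By (S2), applied to the inclusion and to the projection, $s_Z=s_X$ on maps into $X$; so (P1) holds for $s=s_Z$. Let $T,V\in\mathbb B(Z)$ and let $y,y'$ be the corresponding sequences. Put $u=S_1y+S_2y'$; then $\|u\|_p\le6$ and $s(u\otimes I-T^1-V^2)\le2\epsilon$.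

(a) Take $U=\iota_u$: $\|U\|_{\max}\le18$ by (X5), and $U^0=u\otimes I$.

(b) Since $S_1y$ and $S_2y'$ have disjoint supports, $\|u\|_p\ge\|y\|_p$. By (P1),
\[
s(T^1+V^2)\ge\tfrac13\|u\|_p-2\epsilon\ge\tfrac13\|y\|_p-2\epsilon\ge\tfrac1{12}s(y\otimes I)-2\epsilon\ge\tfrac1{12}s(T^0)-3\epsilon,
\]
and $\|u\|_p\ge\|y'\|_p$ gives the same bound with $V^0$.

(c) Take $T'=\iota_y$: $\|T'\|_{\max}\le3\|y\|_p\le9s(y\otimes I)\le9(s(T^0)+\epsilon)$ and $s(T^0-T'^0)\le\epsilon$.

(d) Take $T=\frac13\iota_1$: $\|T\|_{\max}\le1$ and $s(T^0)=\frac13s(e_1\otimes I)\ge\frac19$.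
\end{proof}

A single level already has a quantitative consequence.

\begin{proposition}\label{prop:renorm}
Let $p\in[4/3,2)$. There are equivalent norms $|\cdot|_\nu$ on $\ell_p$ ($\nu=1,2,\dots$) and $c>0$ such that every isomorphism $J$ from a nonstandard hull of $(\ell_p,|\cdot|_\nu)$ onto a hyperfinite-dimensional space satisfies $\|J\|\|J^{-1}\|\ge c\,\nu^{1/8}$.
\end{proposition}

\begin{proof}
Let $t=\frac2p-1$, $\kappa=\nu^{-1/t}$, and take $N$ so large that \eqref{eq:standing} holds and $\zeta_{t,\kappa}(N)\le1/\nu$. As $8\kappa^t=8/\nu$, the space $X=X(t,\kappa,N)$ has $\Pi(18,9/\nu)$ by Proposition~\ref{prop:level} and Corollary~\ref{cor:Pi}. Let $|\cdot|_\nu$ be the norm of $X$ carried to $\ell_p$ by an isomorphism, which exists by (X3). By Proposition~\ref{prop:reduction}, $D=\|J\|\|J^{-1}\|$ satisfies $9/\nu>2^{-8}(36D)^{-8}$, that is, $D>\frac1{72}(\nu/9)^{1/8}$.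
\end{proof}

Each space $(\ell_p,|\cdot|_\nu)$ is isomorphic to $\ell_p$, so by (F4) it does have a hull isomorphic to a hyperfinite-dimensional space. Thus there is no uniform constant, even among the renormings of one $\ell_p$, but no single level is a counterexample. We need infinitely many levels in one space.

\section{The space $E$ and the proof of Theorem~\ref{thm:main}(i)}\label{sec:sum}

In a direct sum of levels, the datum of level $\nu$ must ignore the components of $T$ in the other levels. The tool is (S1): such a component $G$ is ignored if $\beta(\mathbb E_b\|Gb\|^2)^{1/2}$ is small. For an earlier level this average is bounded by a constant of that level, which the small $\beta$ of the present level absorbs. A later level has constants that are not yet fixed, and we can use only the type inequality (X1). With the same exponent $p$ it gives the bound $\beta N^{1/p-1/2}=\beta N^{t/2}=(21\log N)^{t/2}$, which is not small. With a strictly larger exponent it gains a power of $N$. This is why the exponents $p_\nu$ increase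 strictly.

Let $t_1=\frac2{p_1}-1\in(0,\frac12]$ and
\[
t_\nu=\frac{t_1}2\Big(1+\frac1\nu\Big),\qquad p_\nu=\frac2{1+t_\nu},\qquad\kappa_\nu=\nu^{-1/t_\nu}.
\]
Then $t_\nu$ decreases strictly, $p_\nu\in[p_1,2)$ increases, and $\kappa_\nu^{t_\nu}=1/\nu$. Put $N_{(0)}=1$ and choose $N_{(1)}\le N_{(2)}\le\cdots$ inductively so that $N=N_{(\nu)}$ satisfies \eqref{eq:standing} for $t=t_\nu$, $\kappa=\kappa_\nu$ and, with $\beta=(21\log N/N)^{t_\nu/2}$,
\begin{equation}\label{eq:choice}
\beta\big(51\,\nu N_{(\nu-1)}+N^{t_{\nu+1}/2}\big)+\zeta_{t_\nu,\kappa_\nu}(N)\le\frac1\nu .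
\end{equation}
This is possible because $\beta\to0$, $\beta N^{t_{\nu+1}/2}=(21\log N)^{t_\nu/2}N^{-(t_\nu-t_{\nu+1})/2}\to0$ and $\zeta_{t_\nu,\kappa_\nu}(N)\to0$ as $N\to\infty$. Let
\[
E_\nu=X(t_\nu,\kappa_\nu,N_{(\nu)}),\qquad\mathfrak d_\nu=\mathfrak d(t_\nu,N_{(\nu)}),\qquad E=\Big(\bigoplus_\nu E_\nu\Big)_{\ell_2},
\]
and let $P_\mu:E\to E_\mu$ be the coordinate projections, which have norm one.

\begin{proposition}\label{prop:sum}
For every $\nu$, the space $E$ has $\Pi(18,9/\nu)$ for $\mathfrak d_\nu$.
\end{proposition}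

\begin{proof}
Fix $\nu$; the letters $N,\beta,g_i,s$ and $\mathbb B$ refer to $\mathfrak d_\nu$. Let $T\in\mathbb B(E)$. We claim that
\begin{equation}\label{eq:others}
s_E(T^k-P_\nu T^k)\le\beta\big(51\,\nu N_{(\nu-1)}+N^{t_{\nu+1}/2}\big).
\end{equation}
By (S1) and the triangle inequality in $L_2(E)$, it suffices to bound $(\sum_{\mu>\nu}\mathbb E_b\|P_\mu T^kb\|^2)^{1/2}$ by $N^{t_{\nu+1}/2}$, and $(\mathbb E_b\|P_\mu T^kb\|^2)^{1/2}$ by $51N_{(\mu)}$ for each $\mu<\nu$.

\emph{Later levels.} Let $r=p_{\nu+1}$ and $z_j=T^ke_j$, so $\|z_j\|\le1$; this is where the second part of $\|\cdot\|_{\max}$ is used. For $\mu>\nu$ we have $p_\mu\ge r$, so (X1) holds in $E_\mu$ with exponent $r$. By \eqref{eq:mink} with $r\le2$,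
\[
\Big(\sum_{\mu>\nu}\mathbb E_\sigma\Big\|\sum_j\sigma_jP_\mu z_j\Big\|^2\Big)^{1/2}\le\Big(\sum_{\mu>\nu}\Big(\sum_j\|P_\mu z_j\|^r\Big)^{2/r}\Big)^{1/2}\le\Big(\sum_j\Big(\sum_{\mu>\nu}\|P_\mu z_j\|^2\Big)^{r/2}\Big)^{1/r}\le N^{1/r}.
\]
Since $b=N^{-1/2}\sum_j\sigma_je_j$, the required quantity is at most $N^{1/r-1/2}=N^{t_{\nu+1}/2}$.

\emph{Earlier levels.} Let $\mu<\nu$, $q=p_\mu\le2$, $N'=N_{(\mu)}$, and let $G_m:\mathbb R^{3N}\to\mathbb R^{N'}$ be the components of $P_\mu T$. We use, in this order, (X3) in $E_\mu$ together with \eqref{eq:mink}; then \eqref{eq:cube} and (A2) for the datum $\mathfrak d_\nu$; then the triangle inequality in $\ell_q$; then (X3) in $E_\mu$ again: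
\begin{align*}
\big(\mathbb E_b\|P_\mu T^kb\|^2\big)^{1/2}&\le N'\Big(\sum_m\big(\mathbb E_b|G_m^kb|^2\big)^{q/2}\Big)^{1/q}\le17N'\Big(\sum_m\big(\operatorname{av}_i|G_mg_i|\big)^q\Big)^{1/q}\\
&\le17N'\operatorname{av}_i\Big(\sum_m|G_mg_i|^q\Big)^{1/q}\le17N'\operatorname{av}_i3\|P_\mu Tg_i\|\le51N'.
\end{align*}
There are fewer than $\nu$ such levels, and $N'\le N_{(\nu-1)}$. This proves \eqref{eq:others}.

The map $P_\nu T$ lies in $\mathbb B(E_\nu)$. Let $y$ be given by (P2) for it. By (S2), \eqref{eq:others} and \eqref{eq:choice},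
\[
s_E(T^k-S_ky\otimes I)\le s_E(T^k-P_\nu T^k)+s_{E_\nu}(P_\nu T^k-S_ky\otimes I)\le\frac8\nu+\frac1\nu .
\]
Corollary~\ref{cor:Pi}, with $Z=E$ and $X=E_\nu$, completes the proof.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(i)]
Suppose that $J:\hat E\to\hat W$ is an isomorphism and $D=\|J\|\|J^{-1}\|$. By Propositions~\ref{prop:sum} and~\ref{prop:reduction}, $9/\nu>2^{-8}(36D)^{-8}$ for every $\nu$, which is false for large $\nu$. Saturation was not used, so the conclusion holds for all extensions, in particular for all $\aleph_1$-saturated ones.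
\end{proof}

\section{Uniform convexity}\label{sec:uc}

\begin{proof}[Proof of Theorem~\ref{thm:main}(ii)]
By (X3), $E_\nu$ is isomorphic to $\ell_{p_\nu}$, so $E$ is a separable Banach space of the stated form. For a space $Y$ let $\ell_q^2(Y)$ be $Y\times Y$ with the norm $(\|x\|^q+\|y\|^q)^{1/q}$, and let $\Psi(x,y)=(x+y,x-y)$. The inequality to be proved says that $\Psi$ has norm at most $2^{1/p_1'}$ from $\ell_{p_1}^2(E)$ to $\ell_{p_1'}^2(E)$. For every normed space $Y$ and $r<\infty$, the triangle inequality gives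
\begin{equation}\label{eq:triv}
\|\Psi:\ell_1^2(Y)\to\ell_r^2(Y)\|\le2^{1/r};
\end{equation}
we use finite $r$ because (I2) requires finite exponents, and let $r\to\infty$ afterwards.

\emph{One level, exponent $p_\nu$.} Let $H$, $X^1$ be the endpoint spaces of level $\nu$, $t=t_\nu$, and $Y=[H,X^1]_t$. By the parallelogram law, $\Psi$ has norm $2^{1/2}$ on $\ell_2^2(H)$. Interpolating with \eqref{eq:triv} for $X^1$, we find that $\Psi$ has norm at most $2^{1/q}$ from $\ell_{p_\nu}^2(Y)$ to $\ell_q^2(Y)$, where $\frac1q=\frac{1-t}2+\frac tr$. As $r\to\infty$, $q\to p_\nu'$, so $\Psi$ has norm at most $2^{1/p_\nu'}$ from $\ell_{p_\nu}^2(Y)$ to $\ell_{p_\nu'}^2(Y)$.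

\emph{One level, exponent $p_1$.} For $\nu=1$ nothing more is needed. For $\nu>1$ we have $1<p_1<p_\nu$, so there is $\theta\in(0,1)$ with $\frac1{p_1}=\frac{1-\theta}{p_\nu}+\theta$, and then $\frac1{p_1'}=\frac{1-\theta}{p_\nu'}$. Interpolate the last bound with \eqref{eq:triv} for $Y$, using (I3): $\Psi$ has norm at most $2^{1/q}$ from $\ell_{p_1}^2(Y)$ to $\ell_q^2(Y)$, where $\frac1q=\frac{1-\theta}{p_\nu'}+\frac\theta r$. Letting $r\to\infty$ and restricting to real elements gives the bound $2^{1/p_1'}$ from $\ell_{p_1}^2(E_\nu)$ to $\ell_{p_1'}^2(E_\nu)$.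

\emph{The sum.} For $x=(x_\nu)$, $y=(y_\nu)$ in $E$, \eqref{eq:mink} with $2\le p_1'$ and then with $p_1\le2$ gives
\begin{align*}
\|\Psi(x,y)\|_{\ell_{p_1'}^2(E)}&\le\Big(\sum_\nu\|\Psi(x_\nu,y_\nu)\|^2_{\ell_{p_1'}^2(E_\nu)}\Big)^{1/2}\\
&\le2^{1/p_1'}\Big(\sum_\nu\|(x_\nu,y_\nu)\|^2_{\ell_{p_1}^2(E_\nu)}\Big)^{1/2}\le2^{1/p_1'}\|(x,y)\|_{\ell_{p_1}^2(E)} .
\end{align*}
This is the inequality in (ii). For unit vectors $u,v$ take $x=u/2$, $y=v/2$; the right-hand side of the inequality equals $2\cdot2^{(1-p_1)p_1'/p_1}=1$, so $\|\frac{u+v}2\|^{p_1'}\le1-\|\frac{u-v}2\|^{p_1'}$. Hence $\|\frac{u+v}2\|$ is bounded away from $1$ when $\|u-v\|$ is bounded away from $0$, which is uniform convexity.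
\end{proof}

\begin{thebibliography}{9}

\bibitem{BL} Bergh and L\"ofstr\"om, \emph{Interpolation Spaces}.

\bibitem{HFD} \emph{Hyperfinite-dimensional subspaces of},
\texttt{https://www.ams.org/\allowbreak journals/\allowbreak proc/\allowbreak 1980-080-04/\allowbreak S0002-9939-1980-0587935-1/\allowbreak S0002-9939-1980-0587935-1.pdf}

\end{thebibliography}
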